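# Permanental dominance for graph Laplacians

## Bipartite graphs: every term has the right sign

Let $G$ be a finite simple graph on $n$ vertices, with adjacency matrix $A(G)$, diagonal degree matrix $D(G)$ and Laplacian $L(G)=D(G)-A(G)$. For an irreducible character $\chi$ of the symmetric group $S_n$ and an $n\times n$ matrix $A=(a_{ij})$, the immanant is
$$d_\chi(A)=\sum_{\sigma\in S_n}\chi(\sigma)\prod_{i=1}^n a_{i\sigma(i)} .$$
The trivial character $\varepsilon$ gives the permanent, and the sign character gives the determinant. Immanants for different characters are compared after dividing by the degree $\chi(1)$. I write $\bar\chi=\chi/\chi(1)$ and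
$$\bar d_\chi(A)=\frac{d_\chi(A)}{\chi(1)}=\sum_{\sigma}\bar\chi(\sigma)\prod_i a_{i\sigma(i)} .$$

Schur (1918) proved that $\bar d_\chi(A)\ge\det A$ for every $\chi$ and every positive semidefinite (PSD) symmetric $A$: the determinant is the smallest normalized immanant. The Permanental Dominance Conjecture asserts that the permanent is the largest, $\operatorname{per}A\ge\bar d_\chi(A)$. A Laplacian is PSD, because $x^TL(G)x=\sum_{ij\in E}(x_i-x_j)^2$. So one can ask for this inequality on Laplacians. That is the conjecture studied here; it comes from "Immanantal Invariants of Graphs" (https://core.ac.uk/download/pdf/81126997.pdf):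
$$\operatorname{per}L(G)\ge\bar d_\chi(L(G))\quad\text{for every graph }G\text{ and every irreducible character }\chi\text{ of }S_n .$$

We need a few textbook facts about characters.

* Every irreducible character of $S_n$ is afforded by a representation $\rho$ by real orthogonal matrices. Hence $\chi$ is real and $\chi(\sigma^{-1})=\chi(\sigma)$. Since an orthogonal $k\times k$ matrix has trace of absolute value at most $k$, also $|\bar\chi|\le1$.
* If $\chi$ is nontrivial, then $\bar\chi(s)<1$ for a transposition $s$. Indeed $\rho(s)$ is a symmetric involution with eigenvalues $\pm1$, so $\bar\chi(s)=1$ forces $\rho(s)=I$. All transpositions are conjugate and generate $S_n$, so $\rho$ would be trivial.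
* The irreducible characters of a product $H_1\times\dots\times H_r$ of finite groups are the products $\psi_1\otimes\dots\otimes\psi_r$ of irreducible characters of the factors.

**Proposition 1.** If $G$ is bipartite, then $\operatorname{per}L(G)\ge\bar d_\chi(L(G))$ for every irreducible $\chi$, with equality if and only if $\chi$ is trivial or $G$ has an isolated vertex.

*Proof.* Write $L(G)=(a_{ij})$ and fix $\sigma$ with $\prod_i a_{i\sigma(i)}\neq0$. Each cycle of $\sigma$ of length at least $3$ runs along a cycle of $G$, and each $2$-cycle along an edge. Since $G$ is bipartite, all nontrivial cycles of $\sigma$ have even length. The off-diagonal entries $-1$ are therefore used an even number of times, and the product is positive. So in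
$$\operatorname{per}L(G)-\bar d_\chi(L(G))=\sum_\sigma\bigl(1-\bar\chi(\sigma)\bigr)\prod_i a_{i\sigma(i)}$$
every term is nonnegative.

If $\chi$ is trivial the two sides agree. If there is an isolated vertex, a row of $L(G)$ is zero and both sides are $0$. Otherwise $\chi$ is nontrivial and $G$ has no isolated vertex. Pick an edge $ij$. The term of $\sigma=(i\,j)$ is $(1-\bar\chi(\sigma))\prod_{k\ne i,j}\deg(k)>0$, so the inequality is strict. $\square$

What changes in general? If $G$ has an odd cycle, some products $\prod_i a_{i\sigma(i)}$ are negative, and their terms in the difference have the wrong sign. Something else must pay for them.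

## The triangle, and the statements to be proved

For $K_3$ the diagonal of $L$ is $2$ and all other entries are $-1$. Let $q_2,q_3$ be the values of $\bar\chi$ on transpositions and $3$-cycles. The identity contributes $8$, each of the three transpositions $2q_2$, and each of the two $3$-cycles $-q_3$. So
$$\bar d_\chi(L(K_3))=8+6q_2-2q_3,\qquad \operatorname{per}L(K_3)-\bar d_\chi(L(K_3))=6(1-q_2)-2(1-q_3).$$
For the sign character ($q_2=-1$, $q_3=1$) the difference is $12-0=12$. For the character of degree $2$ ($q_2=0$, $q_3=-\tfrac12$) it is $6-3=3$. The $3$-cycles really do contribute $-3$ there, and the transpositions pay.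

They pay for every $\chi$, for a reason worth isolating. Put $s=(1\,2)$, $s'=(2\,3)$. Then $I-\rho(s)=2\Pi$, where $\Pi$ is an orthogonal projection, and $ss'$ is a $3$-cycle, so
$$q_2-q_3=\tfrac1{\chi(1)}\operatorname{tr}\bigl[(I-\rho(s))\rho(s')\bigr]=\tfrac{2}{\chi(1)}\operatorname{tr}\bigl[\Pi\rho(s')\Pi\bigr]\le\tfrac{2}{\chi(1)}\operatorname{tr}\Pi=1-q_2 .$$
Hence $1-q_3=(1-q_2)+(q_2-q_3)\le2(1-q_2)$, and the difference is at least $2(1-q_2)\ge0$. Two things will survive in the general proof: the number $1-q_c$ is split into increments $q_t-q_{t+1}$, and the increments are controlled by the single PSD operator $I-\rho(s)$.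

**Theorem 2.** For every graph $G$ on $n$ vertices and every irreducible character $\chi$ of $S_n$, $\operatorname{per}L(G)\ge\bar d_\chi(L(G))$. Equality holds if and only if $\chi$ is trivial or $G$ has an isolated vertex. If $G$ is connected, $n\ge2$, and $\kappa(G)$ is the number of spanning trees, then
$$\operatorname{per}L(G)-\bar d_\chi(L(G))\ \ge\ \tfrac2n\bigl(1-\bar\chi((1\,2))\bigr)\,\kappa(G),$$
with equality for $G=K_2$, $\chi=\operatorname{sgn}$.

The proof uses one property of $L(G)$, diagonal dominance, and gives more. For a Hermitian $A$ the *comparison matrix* $M(A)$ has diagonal entries $a_{ii}$ and off-diagonal entries $-|a_{ij}|$.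

**Theorem 3.** Let $A$ be an $n\times n$ Hermitian matrix satisfying one of the following equivalent conditions:

* (i) there is a positive diagonal $D$ such that $B=DAD$ satisfies $b_{ii}\ge\sum_{j\ne i}|b_{ij}|$ for all $i$;
* (ii) the comparison matrix $M(A)$ is PSD;
* (iii) $A$ is a sum of PSD Hermitian matrices, each supported on a principal submatrix of size at most $2$.

Then $\operatorname{per}A\ge\bar d_\chi(A)$ for all irreducible characters $\chi$ of $S_n$. Equality holds if and only if $\chi$ is trivial, or $A$ is diagonal, or $A$ has a zero row.

Laplacians satisfy (i) with $D=I$. A real symmetric PSD matrix with nonpositive off-diagonal entries equals its own comparison matrix, so it satisfies (ii). As an example of the scaling, $\begin{pmatrix}1&2\\2&4\end{pmatrix}$ is not diagonally dominant, but $D=\operatorname{diag}(2,1)$ turns it into $\begin{pmatrix}4&4\\4&4\end{pmatrix}$, which is. Not every PSD matrix qualifies. For the $3\times3$ all-ones matrix $J$ we have $M(J)=2I-J$, which has the eigenvalue $2-3=-1$.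

## Expanding the diagonal over functional graphs

From here until the section on scaling, $A$ is Hermitian and diagonally dominant, written as
$$a_{ii}=e_i+\sum_{j\ne i}|a_{ij}|,\qquad e_i\ge0 .$$
For $i\ne j$ write $a_{ij}=w_{ij}h_{ij}$ with $w_{ij}=|a_{ij}|$, $|h_{ij}|=1$ and $h_{ji}=\overline{h_{ij}}$, taking $h_{ij}=1$ where $a_{ij}=0$. For $L(G)$ we have $e_i=0$ and $w$ is the adjacency matrix, and we may take every $h_{ij}=-1$, since the value of $h_{ij}$ is irrelevant where $w_{ij}=0$. Let $V=\{1,\dots,n\}$, let $0$ be an extra symbol, and put $w_{i0}=e_i$. Then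
$$a_{ii}=\sum_{j\in(V\cup\{0\})\setminus\{i\}}w_{ij}.\tag{1}$$

For a directed cycle $C$ on distinct vertices, of length $|C|\ge2$, let $h(C)$ be the product of $h_{ij}$ over its arcs, and let $c_C$ be the cyclic permutation that moves each vertex along its arc. If $|C|=2$ then $h(C)=h_{ij}h_{ji}=1$. For a Laplacian with all $h_{ij}=-1$, $h(C)=(-1)^{|C|}$.

We treat all characters at once by working in the group algebra. Put
$$X=\sum_\sigma\Bigl(\prod_ia_{i\sigma(i)}\Bigr)\sigma\in\mathbb C[S_n].$$
Extending functions on $S_n$ linearly, $\bar d_\chi(A)=\bar\chi(X)$ and $\operatorname{per}A=\varepsilon(X)$.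

**Step 1: a fixed point becomes a choice of arrow.** The purpose is to replace diagonal entries, which are sums, by their summands. In $\prod_ia_{i\sigma(i)}$ expand each factor with $\sigma(i)=i$ by (1). The result is
$$\prod_ia_{i\sigma(i)}=\sum_gw(g)\prod_{i:\sigma(i)\neq i}h_{i\sigma(i)},\qquad w(g)=\prod_iw_{i\,g(i)},$$
where $g$ runs over maps $V\to V\cup\{0\}$ with $g(i)\ne i$ for all $i$ and $g(i)=\sigma(i)$ whenever $\sigma(i)\ne i$.

Now exchange the sums. Fix $g$, and ask which $\sigma$ agree with $g$ off the fixed points of $\sigma$. Every nontrivial cycle of such a $\sigma$ is a cycle of $g$. Conversely, the cycles of $g$ are disjoint, and the product of $c_C$ over any subset of them is such a $\sigma$. The factor $\prod h_{i\sigma(i)}$ is then the product of $h(C)$ over the subset. Summing over subsets,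
$$X=\sum_gw(g)\prod_{C\text{ cycle of }g}\bigl(1+h(C)\,c_C\bigr),\tag{2}$$
the sum being over all $g:V\to V\cup\{0\}$ with $g(i)\ne i$.

**Step 2: grouping by components.** The purpose is to factor (2) into pieces that contain a single cycle. Given $g$, let $V_0$ be the set of vertices whose iterates reach $0$. A vertex outside $V_0$ is never mapped into $V_0\cup\{0\}$, so $g$ maps $V\setminus V_0$ to itself, and the iterates of each vertex there enter a cycle. The set of vertices whose iterates enter a given cycle $C$ is closed under $g$ and under preimages, and all its vertices are linked to $C$. So it is one weakly connected component. Thus $V\setminus V_0$ splits into components $V_1,\dots,V_r$, each with exactly one cycle. Conversely, $V_0$, the unordered partition $\{V_1,\dots,V_r\}$ and the restrictions of $g$ can be chosen freely and determine $g$.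

For $S\subseteq V$ let $\mathcal U(S)$ be the set of maps $g:S\to S$ with $g(i)\ne i$ whose digraph is weakly connected, let $C_g$ be the unique cycle of $g$, and put
$$Y(S)=\sum_{g\in\mathcal U(S)}w(g)\bigl(1+h(C_g)\,c_{C_g}\bigr)\in\mathbb C[\operatorname{Sym}(S)].$$
Let $R(S)\ge0$ be the total weight of the maps $g:S\to S\cup\{0\}$ with $g(i)\ne i$ and no cycle, with $R(\emptyset)=1$. Then (2) becomes
$$X=\sum_{V=V_0\sqcup V_1\sqcup\dots\sqcup V_r}R(V_0)\,Y(V_1)\cdots Y(V_r),\tag{3}$$
where $V_0$ may be empty and $\{V_1,\dots,V_r\}$ is an unordered set of nonempty blocks. A block of size $1$ has $Y=0$, because $g(i)\neq i$ is impossible there.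

As a check take $n=2$ and $w=w_{12}$. The cycle-free maps are $1,2\mapsto0$; then $1\mapsto2\mapsto0$; then $2\mapsto1\mapsto0$. So $R(V)=e_1e_2+we_2+we_1$. The only map in $\mathcal U(V)$ swaps $1$ and $2$, so $Y(V)=w^2(1+(1\,2))$. The sum $R(V)+Y(V)$ has identity coefficient $(e_1+w)(e_2+w)=a_{11}a_{22}$ and $(1\,2)$-coefficient $w^2=a_{12}a_{21}$, as it should.

**Step 3: each block has nonnegative value.** This will let us multiply inequalities over blocks. Let $\psi$ be an irreducible character of $\operatorname{Sym}(S)$. Reversing the cycle of $g\in\mathcal U(S)$ is an involution on $\mathcal U(S)$. It preserves $w(g)$ because $w$ is symmetric, it conjugates $h(C_g)$, and it inverts $c_{C_g}$, which does not change $\bar\psi$. Averaging $g$ with its reversal,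
$$\bar\psi(Y(S))=\sum_{g\in\mathcal U(S)}w(g)\bigl(1+\operatorname{Re}h(C_g)\,\bar\psi(c_{C_g})\bigr)\ge0,\tag{4}$$
since $|\operatorname{Re}h(C_g)|\le1$ and $|\bar\psi|\le1$.

## Reduction to a single component

We now show that it suffices to compare $\bar\psi$ and $\varepsilon$ on one block. The comparison we need is as follows.

**Proposition 4.** Let $|S|=m\ge2$, let $\psi$ be an irreducible character of $\operatorname{Sym}(S)$, and let $q_t$ be the value of $\bar\psi$ on $t$-cycles ($q_1=1$). Then
$$P:=\varepsilon(Y(S))-\bar\psi(Y(S))=\sum_{g\in\mathcal U(S)}w(g)\operatorname{Re}h(C_g)\,(1-q_{|C_g|})\ \ge\ \frac{2(1-q_2)}{m(m-1)}\sum_T\sum_{e\in T}w(T)\,w_e\ \ge\ 0,$$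
where $T$ runs over the spanning trees of the complete graph on $S$ and $w(T)=\prod_{e\in T}w_e$.

The formula for $P$ is (4) for $\varepsilon$ minus (4) for $\psi$; the inequality is the real content.

**Step 4: dominance from Proposition 4.** The purpose is to pass from blocks to $X$. Take one term of (3) with all blocks $V_1,\dots,V_r$ of size at least $2$; terms with a block of size $1$ vanish. Restrict $\chi$ to $\operatorname{Sym}(V_1)\times\dots\times\operatorname{Sym}(V_r)$, acting trivially on $V_0$, and decompose
$$\chi|=\sum_\psi m_\psi\,\psi_1\otimes\dots\otimes\psi_r .$$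
Put $p_\psi=m_\psi\prod_i\psi_i(1)/\chi(1)\ge0$. Evaluating at the identity gives $\sum_\psi p_\psi=1$. Since $Y(V_i)$ lies in the group algebra of the $i$-th factor,
$$\bar\chi\bigl(Y(V_1)\cdots Y(V_r)\bigr)=\sum_\psi p_\psi\prod_i\bar\psi_i(Y(V_i))\le\prod_i\varepsilon(Y(V_i)),\tag{5}$$
because $0\le\bar\psi_i(Y(V_i))\le\varepsilon(Y(V_i))$ by (4) and Proposition 4. The lower bound $0$ is what permits multiplying the upper bounds. For $r=0$ both sides are $1$. The right side of (5) is $\varepsilon(Y(V_1)\cdots Y(V_r))$. Multiply by $R(V_0)\ge0$ and sum over (3):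
$$\bar d_\chi(A)=\bar\chi(X)\le\varepsilon(X)=\operatorname{per}A .$$

So everything rests on Proposition 4.

## Two-cycles alone cannot pay

First sort the sum $P$ by the shape of the graph underlying $g$.

**Step 5: from maps to trees and unicyclic graphs.** If $|C_g|=2$, forgetting directions turns $g$ into a spanning tree $T$ with a marked edge $e$, the one traversed both ways. This is a bijection onto pairs $(T,e)$ with $e\in T$, because $(T,e)$ determines $g$: every vertex off $e$ points toward $e$. The weight is $w(g)=w(T)w_e$, and $h(C_g)=1$. If $|C_g|=c\ge3$, forgetting directions gives a connected spanning unicyclic simple graph $U$ on $S$ with cycle $C_U$ of length $c(U)=c$ and weight $w(U)=w(g)$. Each $U$ arises from exactly two maps, one for each orientation of its cycle. Reversing the orientation does not change $\operatorname{Re}h$, so $\operatorname{Re}h(C_U)$ makes sense. Hence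
$$P=(1-q_2)\sum_{(T,e)}w(T)w_e+2\sum_Uw(U)\operatorname{Re}h(C_U)\,(1-q_{c(U)}).\tag{6}$$

For a Laplacian, the first sum and the even cycles contribute positively, and the odd cycles negatively. The triangle suggests dropping the even cycles of length at least $4$ and paying for the odd ones with the $2$-cycle terms. This fails already for $G=K_7$, $S=V$, with $\psi$ the character $\psi(\sigma)=\operatorname{fix}(\sigma)-1$ of degree $6$, where $\operatorname{fix}(\sigma)$ is the number of fixed points. For $t\ge2$ we have $q_t=(6-t)/6$, so $1-q_t=t/6$.

We count the maps $g\in\mathcal U(S)$ by cycle length. By Cayley's formula there are $7^5$ trees, hence $6\cdot7^5=100842$ pairs $(T,e)$. There are $\binom73\cdot2=70$ directed triangles. By the rooted forest version of Cayley's formula, the other four vertices can be attached to three given roots in $3\cdot7^{3}$ ways, so there are $70\cdot1029=72030$ maps with a $3$-cycle. The $2$-cycles contribute $100842\cdot\frac26=33614$, and the triangles contribute $-72030\cdot\frac36=-36015$. Triangles alone already cost more than all $2$-cycles together, and the $5$- and $7$-cycles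 only add to the debt. So the even cycles have to be used, and no estimate that handles one cycle at a time will do. The cycles must be summed coherently.

## Edges across a split forest: a quadratic form

There is a way to make cycles interact. Remove two edges $e,f$ from the cycle of a unicyclic graph. What remains is a forest of two trees, and $e,f$ both join them. For a fixed forest, the pairs $(e,f)$ of crossing edges index the entries of a square matrix. The off-diagonal pairs $e\ne f$ give unicyclic graphs, with odd and even cycles together, and the diagonal pairs $e=f$ give a tree with a doubled edge, which is exactly the first sum in (6). So (6) should be a sum, over forests, of quadratic forms in crossing-edge variables. If each form has a PSD kernel, then $P\ge0$.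

**The form.** Let $F=(K_1,K_2)$ run over ordered pairs of vertex-disjoint trees with $V(K_1)\sqcup V(K_2)=S$, and let $w(F)$ be the product of all their edge weights. Fix roots $o_1\in K_1$, $o_2\in K_2$. For $j\in K_1$ let $\eta_j$ be the product of the $h$'s along the path $o_1\to j$ in $K_1$; for $j'\in K_2$ let $\eta'_{j'}$ be the product along the path $o_2\to j'$ in $K_2$. For a crossing edge $e=(j,j')\in V(K_1)\times V(K_2)$ put
$$z_e=w_{jj'}\,\eta_j\,h_{jj'}\,\overline{\eta'_{j'}} .$$

For a second crossing edge $f=(k,k')$ let
$$t=\operatorname{dist}_{K_1}(j,k)+1,\qquad t'=\operatorname{dist}_{K_2}(j',k')+1,$$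
the numbers of vertices on the two tree paths. If $e\ne f$, they close up with $e,f$ to a cycle of length $t+t'$. The kernel value should depend on $(t,t')$ only; call it $\kappa(t,t')$. Two demands come from (6): the diagonal value $\kappa(1,1)$ should be $1-q_2$, and the contributions to a given $U$ with cycle length $c$ should add up to a multiple of $1-q_c$. In the computation below, the second demand becomes $c\cdot2\sum_{t=1}^{c-1}\kappa(t,c-t)=4(1-q_c)$. Since $1-q_c=\sum_{t=1}^{c-1}(q_t-q_{t+1})$, both demands are met by
$$\kappa_F(e,f)=\kappa(t,t')=\frac2{t+t'}\,(q_t-q_{t+1}).\tag{7}$$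
This is defined, because $t\le|V(K_1)|\le m-1$. It is symmetric in $e$ and $f$, although it treats $K_1$ and $K_2$ differently. Set
$$Q=\sum_Fw(F)\sum_{e,f}z_e\overline{z_f}\,\kappa_F(e,f).$$

**Step 6: $Q=2P$.** This step identifies the form with the quantity to be bounded.

*Diagonal terms.* For $e=f$ we have $|z_e|^2=w_e^2$ and $\kappa(1,1)=1-q_2$, so the term is $w(F)w_e^2(1-q_2)=w(T)w_e(1-q_2)$ with $T=F\cup\{e\}$. Each $(T,e)$ arises from exactly two $F$'s, the two orderings of the components of $T-e$. The total is $2(1-q_2)\sum_{(T,e)}w(T)w_e$.

*Off-diagonal terms.* Let $e=(j,j')\ne f=(k,k')$. Since $\overline{h_{kk'}}=h_{k'k}$,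
$$z_e\overline{z_f}=w_ew_f\,(\overline{\eta_k}\,\eta_j)\,h_{jj'}\,(\overline{\eta'_{j'}}\,\eta'_{k'})\,h_{k'k}.$$
Here $\overline{\eta_k}\,\eta_j$ is the product of the $h$'s along the walk $k\to o_1\to j$ in $K_1$. The backtracking part cancels because $h_{xy}h_{yx}=1$, so it is the product along the path $k\to j$. Likewise $\overline{\eta'_{j'}}\,\eta'_{k'}$ is the product along the path $j'\to k'$ in $K_2$. Therefore
$$z_e\overline{z_f}=w_ew_f\,h(C),\qquad C:\ k\to\dots\to j\to j'\to\dots\to k'\to k,$$
where $C$ is a directed cycle of length $c=t+t'\ge3$ (at least one of $t,t'$ exceeds $1$). The graph $U=F\cup\{e,f\}$ is connected with $m$ vertices and $(m-2)+2=m$ edges, so it is unicyclic with cycle $C$, and $w(F)w_ew_f=w(U)$.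

Conversely, let $U$ be given with an ordered pair $(e,f)$ of distinct edges of its cycle. Then $U-\{e,f\}$ consists of two trees, both $e$ and $f$ join them, and ordering the two trees gives $F$. So the triples $(F,e,f)$ with $e\neq f$ correspond bijectively to a choice of $U$, an ordered pair of distinct cycle edges, and an ordering of the two components.

Swapping $e$ and $f$ for fixed $F$ reverses $C$, hence conjugates $h(C)$, and leaves $\kappa_F$ unchanged. So in the sum each $h(C)$ may be replaced by $\operatorname{Re}h(C_U)$. It remains to add up $\kappa_F$ for a fixed $U$ with $c(U)=c$. Fix $e$, in $c$ ways. Removing $e$ turns the cycle into a path on $c$ vertices, and removing $f$ cuts this path into pieces of sizes $s$ and $c-s$, with each $s\in\{1,\dots,c-1\}$ occurring for exactly one $f$. The two orderings give $(t,t')=(s,c-s)$ and $(c-s,s)$. So as $f$ and the ordering vary, each pair $(t,c-t)$ with $1\le t\le c-1$ occurs exactly twice, and the coefficient of $w(U)\operatorname{Re}h(C_U)$ in $Q$ is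
$$c\cdot2\sum_{t=1}^{c-1}\frac2c\,(q_t-q_{t+1})=4(q_1-q_c)=4(1-q_c).$$

Adding the two parts and comparing with (6) gives $Q=2P$.

Let us check this on $L(K_3)$ with $S=V$, all $h_{ij}=-1$. Take $V(K_1)=\{1,2\}$, $V(K_2)=\{3\}$, $o_1=1$. Then $\eta_1=1$, $\eta_2=-1$, so $z_{(1,3)}=-1$, $z_{(2,3)}=1$. The form is $2\kappa(1,1)-2\kappa(2,1)=2(1-q_2)-\frac43(q_2-q_3)$. With the trees in the other order it is $2\kappa(1,1)-2\kappa(1,2)=2(1-q_2)-\frac43(1-q_2)$. There are three such forests, so
$$Q=12(1-q_2)-4\bigl[(q_2-q_3)+(1-q_2)\bigr]=12(1-q_2)-4(1-q_3),$$
twice the difference $6(1-q_2)-2(1-q_3)$ found by hand. That difference is $P$: since all $e_i=0$, every term with $V_0\neq\emptyset$ has $R(V_0)=0$, and $V$ has only one partition into blocks of size at least $2$.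

## Positivity of the kernel

It remains to bound $\kappa_F$ from below as a matrix on $V(K_1)\times V(K_2)$. By (7) it is the entrywise product of $(q_t-q_{t+1})$, which depends on $K_1$ and on $\psi$, and $2/(t+t')$, which depends only on distances. Recall the Schur product theorem: the entrywise product of two PSD matrices is PSD.

**Step 7: the matrix $(q_t-q_{t+1})_{j,k\in V(K_1)}$ is PSD.** As for the triangle, we express the entries through the operator $I-\rho(s)$ for one transposition $s$. Let $\rho$ be a real orthogonal representation affording $\psi$. For $j\in K_1$ let $o_1=x_0,x_1,\dots,x_l=j$ be the path in $K_1$, and put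
$$g_j=(x_0\,x_1)(x_1\,x_2)\cdots(x_{l-1}\,x_l),$$
where products act from right to left and $g_{o_1}=\mathrm{id}$.

First, $g_j^{-1}g_k$ is a $t$-cycle. The paths from $o_1$ to $j$ and to $k$ share an initial segment and then separate. The transpositions of the common segment are the leftmost factors of both $g_j$ and $g_k$, so they cancel in $g_j^{-1}g_k$. The rest of $g_j$ appears inverted, that is, in reverse order, since transpositions are involutions. So if $j=y_0,y_1,\dots,y_{t-1}=k$ is the path in $K_1$, then
$$g_j^{-1}g_k=(y_0\,y_1)(y_1\,y_2)\cdots(y_{t-2}\,y_{t-1}).$$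
Reading from the right, $y_i\mapsto y_{i+1}$ for $i<t-1$ and $y_{t-1}\mapsto y_0$. This is a $t$-cycle on the path, the identity if $t=1$.

Second, let $s=(o_1\,o_2)$. Reading $g_j$ from the right sends $j=x_l$ to $x_{l-1}$, and so on down to $x_0$, so $g_j(j)=o_1$. Also $g_j$ fixes $o_2$, which is not in $K_1$. Thus $g_j^{-1}s\,g_j=(j\ o_2)$ and
$$g_j^{-1}s\,g_k=(g_j^{-1}s\,g_j)(g_j^{-1}g_k)=(o_2\,y_0)(y_0\,y_1)\cdots(y_{t-2}\,y_{t-1}).$$
This is a product of the same shape along the sequence $o_2,y_0,\dots,y_{t-1}$ of distinct points, hence a $(t+1)$-cycle.

Taking traces, with $\rho(g_j^{-1})=\rho(g_j)^T$,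
$$q_t-q_{t+1}=\frac1{\psi(1)}\operatorname{tr}\bigl[\rho(g_j)^T(I-\rho(s))\rho(g_k)\bigr].$$
Since $\rho(s)$ is a symmetric involution, $(I-\rho(s))^2=2(I-\rho(s))$. With the symmetric matrix $B=(I-\rho(s))/\sqrt2$ we get $I-\rho(s)=B^TB$, and the entry above is $\frac1{\psi(1)}\operatorname{tr}\bigl[(B\rho(g_j))^T(B\rho(g_k))\bigr]$, an inner product of the matrices $B\rho(g_j)$ and $B\rho(g_k)$. So $(q_t-q_{t+1})$ is a Gram matrix, hence PSD. Its diagonal entries, where $t=1$, equal $1-q_2$.

**Step 8: tree kernels.** The purpose is to handle the distance factor. We will write $2/(t+t')$ as an integral of powers of $r$, so we study $r^{\operatorname{dist}}$ for $0\le r\le1$ (with $0^0=1$). For a tree $K$, keep each edge independently with probability $r$. The kernel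
$$\mathbf 1[\,j,k\text{ lie in the same kept component}\,]$$
is $\sum_B\mathbf 1_B\mathbf 1_B^T$ over the components $B$, so it is PSD. Two vertices lie in the same component exactly when every edge of the path between them is kept, so the expectation of the kernel is $r^{\operatorname{dist}_K(j,k)}$. With probability $(1-r)^{|E(K)|}$ no edge is kept, and then the kernel is $I$. Splitting the expectation,
$$\bigl(r^{\operatorname{dist}_K(j,k)}\bigr)_{j,k}=(1-r)^{|E(K)|}I+\text{PSD}.$$
Take the Kronecker product of this identity for $K_1$ and for $K_2$. The trees have $m-2$ edges together, and Kronecker products of PSD matrices are PSD, so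
$$\bigl(r^{\operatorname{dist}_{K_1}(j,k)}\,r^{\operatorname{dist}_{K_2}(j',k')}\bigr)=(1-r)^{m-2}I+\text{PSD}\tag{8}$$
on $V(K_1)\times V(K_2)$.

**Step 9: combination.** We multiply the two factors and integrate. Since $\int_0^1r^{t+t'-1}dr=\frac1{t+t'}$,
$$\frac2{t+t'}=2\int_0^1r\cdot r^{t-1}\,r^{t'-1}\,dr,$$
and $r^{t-1}r^{t'-1}$ is the entry of (8). Pull the matrix of Step 7 back to $V(K_1)\times V(K_2)$ by ignoring the second coordinate. This is its Kronecker product with an all-ones matrix, so it is still PSD, with diagonal entries $1-q_2$. Multiply it entrywise with (8). The product with $(1-r)^{m-2}I$ is $(1-r)^{m-2}(1-q_2)I$, and the product with the PSD remainder is PSD by the Schur product theorem. Integrating against $2r\,dr$,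
$$\kappa_F\ \ge\ 2(1-q_2)\int_0^1r(1-r)^{m-2}dr\;I=\frac{2(1-q_2)}{m(m-1)}\,I,\tag{9}$$
in the sense that the difference is PSD. The Beta integral equals $\frac{1!\,(m-2)!}{m!}=\frac1{m(m-1)}$.

**Step 10: end of the proof of Proposition 4.** Apply (9) to the vector $(z_e)$ for each $F$. Since $w(F)\ge0$,
$$2P=Q\ \ge\ \frac{2(1-q_2)}{m(m-1)}\sum_Fw(F)\sum_e|z_e|^2=\frac{4(1-q_2)}{m(m-1)}\sum_{(T,e)}w(T)w_e,$$
because $w(F)|z_e|^2=w(T)w_e$ for $T=F\cup\{e\}$ and each $(T,e)$ occurs for two $F$'s. Dividing by $2$ gives the asserted bound, which is nonnegative because $q_2\le1$. $\square$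

With Step 4, this proves $\operatorname{per}A\ge\bar d_\chi(A)$ for every diagonally dominant $A$, in particular for every $L(G)$.

## Equality, and the spanning tree bound

**Step 11: strictness on one block.** We need to know when Proposition 4 is strict. Suppose $\psi$ is nontrivial, $m\ge2$, and the graph of nonzero weights on $S$ is connected. Then $q_2<1$, by the second fact on characters, and some spanning tree has $w(T)>0$, so the lower bound in Proposition 4 is positive and
$$\bar\psi(Y(S))<\varepsilon(Y(S)).\tag{10}$$
Whenever the graph of nonzero weights on $S$ is connected and $m\ge2$, also $\varepsilon(Y(S))>0$. Indeed, by (4) with $\psi=\varepsilon$, all terms are nonnegative, and each $g$ with a $2$-cycle contributes $2w(g)$, which is positive for $g$ coming from a tree of positive weight.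

**Step 12: equality for diagonally dominant $A$.** The claim is that equality holds exactly when $\chi$ is trivial, or $A$ is diagonal, or $A$ has a zero row. If $\chi$ is trivial there is nothing to show. If $A$ is diagonal, both sides are $\prod_ia_{ii}$. If $A$ has a zero row, every product $\prod_ia_{i\sigma(i)}$ vanishes and both sides are $0$.

Otherwise $\chi$ is nontrivial, some off-diagonal entry is nonzero, and all $a_{ii}>0$, since $a_{ii}=0$ would make row $i$ zero by dominance. Consider the support graph, with an edge $ij$ when $a_{ij}\ne0$. Let $V_0$ be its set of isolated vertices and $V_1,\dots,V_r$ its components of size at least $2$; here $r\ge1$. This gives a term of (3). On $V_0$ the only map of nonzero weight sends everything to $0$, so $R(V_0)=\prod_{i\in V_0}e_i=\prod_{i\in V_0}a_{ii}>0$. By Step 11, all $\varepsilon(Y(V_i))>0$.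

Since $\chi$ is nontrivial, a transposition in $\operatorname{Sym}(V_1)$ does not act as the identity in a representation affording $\chi$. So $\operatorname{Sym}(V_1)$ does not act trivially, and some $\psi$ with $p_\psi>0$ in the decomposition before (5) has $\psi_1$ nontrivial. For this $\psi$, by (4), Proposition 4 and (10),
$$\prod_i\bar\psi_i(Y(V_i))\le\bar\psi_1(Y(V_1))\prod_{i\ge2}\varepsilon(Y(V_i))<\prod_i\varepsilon(Y(V_i)).$$
So (5) is strict for this partition, and its factor $R(V_0)$ is positive. All other terms satisfy (5). Hence $\operatorname{per}A>\bar d_\chi(A)$.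

**Step 13: proof of Theorem 2.** The inequality is the case $A=L(G)$. A zero row of $L(G)$ means an isolated vertex, and if $L(G)$ is diagonal then every vertex is isolated, so Step 12 gives the equality statement. Now let $G$ be connected with $n\ge2$. The term $V_0=\emptyset$, $r=1$, $V_1=V$ of (3) contributes to $\operatorname{per}L(G)-\bar d_\chi(L(G))$ at least the bound of Proposition 4 with $m=n$ and $\psi=\chi$. The weights are $0$ or $1$, so $\sum_T\sum_{e\in T}w(T)w_e=(n-1)\kappa(G)$, and the bound is
$$\frac{2\bigl(1-\bar\chi((1\,2))\bigr)}{n(n-1)}\cdot(n-1)\,\kappa(G)=\frac2n\bigl(1-\bar\chi((1\,2))\bigr)\kappa(G).$$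
All other terms contribute at least $0$ by (5). For $K_2$ and $\operatorname{sgn}$, the left side is $\operatorname{per}L-\det L=2-0=2$ and the right side is $\frac22\cdot2\cdot1=2$. $\square$

## Diagonal scaling and comparison matrices

**Step 14: dominance up to scaling.** We extend Steps 4 and 12 to matrices satisfying (i) of Theorem 3. If $B=DAD$, then $\prod_ib_{i\sigma(i)}=\prod_iD_{ii}D_{\sigma(i)\sigma(i)}\prod_ia_{i\sigma(i)}=\bigl(\prod_iD_{ii}^2\bigr)\prod_ia_{i\sigma(i)}$ for every $\sigma$. So every immanant is multiplied by the same positive factor. The properties "diagonal" and "has a zero row" are the same for $A$ and $B$. The matrix $B$ is Hermitian and diagonally dominant, so the inequality and the equality statement hold for $B$, and therefore for $A$.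

It remains to prove that (i), (ii), (iii) are equivalent.

**Step 15: (i) implies (iii).** We split $B=DAD$ edge by edge:
$$B=\sum_{i<j}\begin{pmatrix}|b_{ij}|&b_{ij}\\ \overline{b_{ij}}&|b_{ij}|\end{pmatrix}_{\{i,j\}}+(\text{diagonal}),$$
where the subscript says on which rows and columns the block sits. Each block has nonnegative diagonal and determinant $0$, so it is PSD. The remaining diagonal matrix has entries $b_{ii}-\sum_{j\neq i}|b_{ij}|\ge0$. Applying $D^{-1}(\cdot)D^{-1}$ keeps supports and positivity, and gives (iii) for $A$.

**Step 16: (iii) implies (ii).** We pass to comparison matrices summand by summand. Group the summands so that there is one PSD matrix for each pair $\{i,j\}$, plus a nonnegative diagonal matrix. The entry $a_{ij}$ with $i\ne j$ comes only from the summand of $\{i,j\}$, so no cancellation is hidden in $|a_{ij}|$, and $M(A)$ is the sum of the comparison matrices of the summands. The comparison matrix of a $2\times2$ PSD matrix has the same diagonal and the same determinant, so it is PSD. Hence $M(A)$ is PSD.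

**Step 17: (ii) implies (i).** We find the scaling as a positive eigenvector. After a simultaneous permutation of rows and columns, $M(A)$ is block diagonal with irreducible blocks. A $1\times1$ block is a number at least $0$; there we take $D=1$. For a larger block $M$ write $M=cI-N$ with $c$ at least its largest diagonal entry, so that $N\ge0$ entrywise, symmetric and irreducible. By the Perron–Frobenius theorem there is $u>0$ with $Nu=\beta u$, where $\beta$ is the largest eigenvalue of $N$. Then $Mu=(c-\beta)u$, and $c-\beta=\lambda_{\min}(M)\ge0$ because $M(A)$ is PSD. So for each $i$ in the block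
$$u_i\Bigl(a_{ii}u_i-\sum_{j\ne i}|a_{ij}|\,u_j\Bigr)=(c-\beta)u_i^2\ge0,$$
the sum being over the block; entries $a_{ij}$ leading out of the block are $0$. With $D=\operatorname{diag}(u)$ on the block, $b_{ii}=u_i^2a_{ii}$ and $|b_{ij}|=u_iu_j|a_{ij}|$, so this says $b_{ii}\ge\sum_{j\ne i}|b_{ij}|$, which is (i). With Step 14 this proves Theorem 3. $\square$
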